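# Billiards conjugate to a rotation near a two-periodic orbit: convergence of the boundary series

## 1. Two facing mirrors, up to the quartic coefficient

Take a mirror $y=f(x)$ with $f$ even and $f(0)=-\frac12$, and face it with its mirror image $y=-f(x)$. A vertical ray along the $y$-axis bounces back and forth forever. Tilt the ray slightly. It hits the lower and the upper mirror alternately; let $x_n$ be the horizontal coordinates of the successive hits. The distance between consecutive hits is $L(x_n,x_{n+1})$, where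
$$L(x,y)=\sqrt{(x-y)^2+(f(x)+f(y))^2},$$
and the reflection law at the $n$-th hit says that $L(x_{n-1},x_n)+L(x_n,x_{n+1})$ is stationary in $x_n$ (Section 3 derives this carefully). Since $L$ is symmetric, this reads
$$L_1(x_n,x_{n+1})+L_1(x_n,x_{n-1})=0, \tag{1}$$
with subscripts $1,2$ for partial derivatives in the first and second variable.

Write $F=f+\frac12=F_1x^2+F_2x^4+\dots$, $t=x-y$, $S=F(x)+F(y)$. Then $L=\sqrt{(1-S)^2+t^2}=(1-S)+\frac{t^2}{2(1-S)}-\frac{t^4}{8(1-S)^3}+\dots$, so up to terms of degree $6$ in $(x,y)$ we have $L-1=-S+\frac12t^2+\frac12t^2S-\frac18t^4$, and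
$$L_1(x,y)=(1-2F_1)x-y-4F_2x^3+F_1(x-y)(x^2+y^2)+F_1x(x-y)^2-\tfrac12(x-y)^3+\dots$$

To first order (1) is $x_{n+1}+x_{n-1}=2(1-2F_1)x_n$. If $0<F_1<1$, write $1-2F_1=\cos\alpha$, that is $F_1=\kappa:=\frac{1-\cos\alpha}2$. The solutions are $x_n=\operatorname{Re}(\lambda^nz)$ with $\lambda=e^{i\alpha}$: to first order every orbit turns with the same angle $\alpha$. Can curved mirrors do this exactly? That is, are there $f$ and a series $\xi(z,w)=\frac12(z+w)+\dots$ such that $x_n=\xi(\lambda^nz,\lambda^{-n}w)$, with $w=\bar z$, satisfies (1) for every $z$? Let $\alpha/2\pi$ be irrational and put $n=0$ in (1).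

A term $z^aw^b$ of $\xi$ enters the linear part of (1) with the factor
$$2\cos\alpha-\lambda^{a-b}-\lambda^{b-a}=2(\cos\alpha-\cos((a-b)\alpha)),$$
which vanishes only for $a-b=\pm1$. In degree $2$ the difference $a-b$ is $\pm2$ or $0$, so $\xi$ has no quadratic terms. In degree $3$ the equation is
$$(\text{cubic part of }\xi\text{, each coefficient times its factor})+(\text{cubic part of the left side of (1) at }\xi=u)=0,\qquad u=\tfrac12(z+w).$$
Look at $z^2w$. Its factor is zero, so the second bracket must have no $z^2w$ term. Substitute $x=\frac12(z+w)$, $y=\frac12(\lambda^{\pm1}z+\lambda^{\mp1}w)$ and add the two signs. Eight times the coefficient of $z^2w$ is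
$$x^3:\ 6,\qquad x^2y:\ 6\cos\alpha,\qquad xy^2:\ 2+4\cos^2\alpha,\qquad y^3:\ 6\cos\alpha .$$
Hence $(x-y)(x^2+y^2)$ and $x(x-y)^2$ each contribute $8-12\cos\alpha+4\cos^2\alpha=4(1-\cos\alpha)(2-\cos\alpha)$, and $(x-y)^3$ contributes $12(1-\cos\alpha)^2$. With $1-\cos\alpha=2\kappa$ the condition is $-24F_2+16\kappa^2(2-\cos\alpha)-24\kappa^2=0$, so
$$F_2=\tfrac13\kappa^2(1-2\cos\alpha)=\tfrac13\kappa^2(4\kappa-1).$$
The quartic coefficient is forced. Two equal circular arcs of radius $1/(2\kappa)$ have $F=\kappa x^2+\kappa^3x^4+\dots$; they would need $3\kappa=4\kappa-1$, that is $\kappa=1$, which is excluded. Parabolas $F=\kappa x^2$ would need $\kappa=\frac14$, $\cos\alpha=\frac12$, $\alpha/2\pi=\pm\frac16$ modulo $1$, which is rational. So neither works for any irrational $\alpha/2\pi$.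

Now look at $z^3$. The monomials $x^3,x^2y,xy^2,y^3$ give (times $8$, summed over signs) $2,\,2\cos\alpha,\,2\cos2\alpha,\,2\cos3\alpha$. So $(x-y)(x^2+y^2)$, $x(x-y)^2$, $(x-y)^3$ give respectively $4\cos\alpha(1-\cos\alpha)(1+2\cos\alpha)$, $-4\cos\alpha(1-\cos\alpha)$ and $-4(1-\cos\alpha)^2(1+2\cos\alpha)$. The total is $-8F_2+8\kappa^2(2\cos^2\alpha+2\cos\alpha+1)=\frac{16}3\kappa^2(1+\cos\alpha)(1+3\cos\alpha)$. Since $z^3$ has factor $2(\cos\alpha-\cos3\alpha)=8\cos\alpha(1-\cos^2\alpha)$, the coefficient of $z^3$ in $\xi$ is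
$$\varkappa_3=-\frac{\frac23\kappa^2(1+\cos\alpha)(1+3\cos\alpha)}{8\cos\alpha(1-\cos^2\alpha)}=-\frac{\kappa(1+3\cos\alpha)}{24\cos\alpha}.$$
The coefficients of $z^2w,zw^2$ in $\xi$ are free. One choice, which will turn out to be the right one, is $-\varkappa_3$, so that $\xi=u+\varkappa_3(z-w)^2(z+w)+\dots$.

Two features will persist. Each coefficient of $f$ is forced by a solvability condition. And each degree brings in new divisors $\cos\alpha-\cos q\alpha$, which are nonzero but come arbitrarily close to zero. So we get a formal series $f$, and we ask whether it is a mirror at all: does it converge?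

## 2. The conjugacy equation, Diophantine and Brjuno angles, and the theorems

**Setting.** The orbit of length $1$ runs along the $y$-axis between $(0,\pm\frac12)$. Near $(0,-\frac12)$ the boundary is $y=f(x)$, $f$ even, $f(0)=-\frac12$, $f'(0)=0$; the opposite arc is $y=-f(x)$. A priori $f$ is only a formal power series in $x^2$ with real coefficients. The phase space is the cylinder $Z=\{\sigma,\vartheta\}$, where $\sigma$ is arclength on the boundary and $\vartheta$ the angle between the outgoing ray and the tangent. The billiard map $b:Z\to Z$ takes one reflection to the next and preserves $\sin\vartheta\,d\vartheta\,d\sigma$. Let $S$ be the map of $Z$ induced by $(x,y)\mapsto(x,-y)$ and $T=S\circ b$. Then $T$ fixes the phase point $p_0$ with base point $(0,-\frac12)$ and $\vartheta=\pi/2$. We measure $\vartheta$ from the tangent pointing to $+x$; the other choice is the coordinate change $\vartheta\mapsto\pi-\vartheta$. The germ of $T$ at $p_0$ is the one given by the standard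 reflection law.

A *formal germ* is a tuple of formal power series without constant term (in coordinates centered at the point), composed as power series. For instance $f=-\frac12+\sum_{n\ge1}n!\,x^{2n}$ is admitted, although it converges only at $0$: each Taylor coefficient of $T$ involves only finitely many coefficients of $f$, so $T$ still makes sense as a formal germ.

Let $\rho$ be the rotation of $\mathbb R^2=\{u,v\}$ by $\alpha$. With $z=u+iv$ it is $\rho(z,\bar z)=(\lambda z,\bar\lambda\bar z)$, $\lambda=e^{i\alpha}$. The conjugacy equation is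
$$T\circ\chi=\chi\circ\rho, \tag{2}$$
with unknowns $f$ and a real formal map germ $\chi:(\mathbb R^2,0)\to(Z,p_0)$ with invertible linear part.

The problem comes from "Linear symplectic maps and billiard dynamics", http://www.pdmi.ras.ru/EIMI/2015/hsta/talks/treschev.pdf. It is known (Burlakov and Seslavina, 2011) that (2) has a formal solution for every irrational $\alpha/(2\pi)$, with the Taylor coefficients of $f$ computed as functions of $\lambda$. Conjecture 1 there says that for good rotation numbers $\alpha/(2\pi)$ the function $f$ is real-analytic near zero. The word "good" is not defined there; we take it to mean Diophantine.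

**Definition (Diophantine).** $\alpha/(2\pi)$ is Diophantine if there are $c>0$ and $\tau\ge2$ with $|\alpha/(2\pi)-p/q|\ge c\,q^{-\tau}$ for all integers $p$ and $q\ge1$.

*Example.* Let $g=\frac{\sqrt5-1}2$, a root of $P(x)=x^2+x-1=(x-g)(x+g')$, $g'=\frac{\sqrt5+1}2$. The polynomial $P$ has no rational root, so $|P(p/q)|\ge q^{-2}$. If $|p/q-g|\le1$, then $|p/q+g'|\le1+\sqrt5<4$ and $|p/q-g|\ge\frac14q^{-2}$; if $|p/q-g|>1$ this is trivial. So $g$ is Diophantine with $c=\frac14$, $\tau=2$. The same holds for $g'=g+1$.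

**Definition (Brjuno condition).** For $\alpha/2\pi$ irrational,
$$\sum_n2^{-n}\log^+\Big(1/\min_{1\le q\le2^n}|1-\lambda^q|\Big)<\infty. \tag{3}$$

Since $|1-\lambda^q|=2\sin(\pi\,\mathrm{dist}(q\alpha/2\pi,\mathbb Z))\ge4\,\mathrm{dist}(q\alpha/2\pi,\mathbb Z)$, the Diophantine condition gives $|1-\lambda^q|\ge4c\,q^{1-\tau}$. The logarithms in (3) then grow at most linearly in $n$, so Diophantine implies Brjuno. For $\alpha=2\pi g$ we get $|1-\lambda^q|\ge1/q$, and the sum is at most $\sum_n2^{-n}n\log2=2\log2$.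

**Theorem 1.** Let $\alpha/(2\pi)$ be Diophantine. Then for every real formal solution $(f,\chi)$ of (2), $f$ has a positive radius of convergence.

**Theorem 2.** Let $\alpha/2\pi$ be irrational and $\lambda=e^{i\alpha}$.

1. A formal solution of (2) exists, and $f$ is the same in all formal solutions.
2. If the Brjuno condition (3) holds, then $f$ converges and (2) has a solution $(f,\chi)$ with $f$ and $\chi$ both real-analytic near $0$. All formal solutions are $(f,\chi\circ\Psi)$ with $\Psi(z,\bar z)=(z\,h(z\bar z),\bar z\,\bar h(z\bar z))$, $h\in\mathbb C[[s]]$, $h(0)\ne0$ arbitrary.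
3. For fixed $(c,\tau)$ the radius of convergence of $f$ is bounded below by some $r_0(c,\tau)>0$ for all $\alpha$ in the Diophantine class $(c,\tau)$. On this class $f$ depends continuously on $\alpha$, uniformly on compact subsets of $|x|<r_0$.

Theorem 1 follows from Theorem 2, since Diophantine implies Brjuno. So the statement of the conjecture, under the adopted reading, is true. Uniqueness of $f$ shapes the whole proof: it suffices to construct *one* solution with $f$ convergent. We may therefore normalize $\xi$ as we like.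

## 3. The billiard map as one scalar difference equation

**Conventions.** Write $w=\bar z$ and treat $z,w$ as independent variables. For a series $h(z,w)$ put
$$h_\pm(z,w)=h(\lambda^{\pm1}z,\lambda^{\mp1}w),\qquad(\iota h)(z,w)=h(w,z),$$
$$X_1=z\partial_z,\quad X_2=w\partial_w,\quad\Lambda=X_1+X_2,\qquad u=\tfrac{z+w}2,\quad s=zw.$$
We call $h$ symmetric if $\iota h=h$. Let $[h]$ be the part of $h$ consisting of the monomials $(zw)^k$, regarded as a series in $s$; for convergent $h$,
$$[h](r^2)=\frac1{2\pi}\int_0^{2\pi}h(re^{i\theta},re^{-i\theta})\,d\theta,$$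
also for complex $r$. For example $[u^2]=\frac s2$, $[zu]=\frac s2$ and $[u^3]=0$. On a monomial $z^jw^k$, $h\mapsto h_\pm$ multiplies by $\lambda^{\pm(j-k)}$ and $\Lambda$ by $j+k$. From this one reads off
$$[h_\pm]=[h]=[\iota h],\quad\iota(h_\pm)=(\iota h)_\mp,\quad X_i(h_\pm)=(X_ih)_\pm,\quad\iota X_1=X_2\iota,\quad[k(s)h]=k[h],\quad\Lambda[h]=[\Lambda h].$$
In particular $[hk_+]=[h_-k]$, a summation by parts. Conjugating the coefficients of a series with real coefficients turns $h_+$ into $h_-$. We write $\mathfrak m^k$ for the series of order $\ge k$ in total degree, and use the same notations in $z^{-1}\mathbb C[[z,w]]$ and $w^{-1}\mathbb C[[z,w]]$. Finally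
$$a_k=[u^{2k}]/s^k=\frac1{2\pi}\int_0^{2\pi}\cos^{2k}\theta\,d\theta=4^{-k}\tbinom{2k}k\ge\frac1{2\sqrt k}\quad(k\ge1),\qquad\kappa=\tfrac{1-\cos\alpha}2\in(0,1).$$
The inequality is an induction from $a_1=\frac12$ and $(a_{k+1}/a_k)^2=\frac{(2k+1)^2}{4(k+1)^2}\ge\frac k{k+1}$.

**The generating function.** Let $P_1=(x,f(x))$, $P_2=(y,-f(y))$, let $L(x,y)$ be their distance ($L(0,0)=1$), and let $d$ be the unit vector from $P_1$ to $P_2$. Then
$$L_1=-d\cdot(1,f'(x))=-\cos\vartheta_1\sqrt{1+f'(x)^2},\qquad L_2=d\cdot(1,-f'(y)).$$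
Reflection at $P_2$ preserves the component along the tangent $(1,-f'(y))$, and $S$ is an isometry taking this tangent to $(1,f'(y))$; so $L_2=\cos\vartheta_2\sqrt{1+f'(y)^2}$, where $\vartheta_2$ is the angle after applying $T$. In the coordinates $(x,Y)$, $Y=\cos\vartheta\sqrt{1+f'(x)^2}$, which are coordinates at $p_0=(0,0)$, we obtain
$$T(x_1,Y_1)=(x_2,Y_2)\iff Y_1=-L_1(x_1,x_2),\quad Y_2=L_2(x_1,x_2). \tag{4}$$
By the expansion in Section 1, $L_{12}(0,0)=-1\neq0$, so the first equation can be solved for $x_2$. Thus (4) defines the germ $T$, also formally.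

**Reduction.** Let $\chi=(\xi,\upsilon)$ solve (2). Then $T(\xi,\upsilon)=(\xi_+,\upsilon_+)$, so $\upsilon=-L_1(\xi,\xi_+)$ and $\upsilon_+=L_2(\xi,\xi_+)$. Apply $h\mapsto h_-$ to the second and use the symmetry of $L$: $\upsilon=L_2(\xi_-,\xi)=L_1(\xi,\xi_-)$. Hence
$$L_1(\xi,\xi_+)+L_1(\xi,\xi_-)=0. \tag{5}$$
Conversely, suppose $f=-\frac12+\kappa x^2+\dots$ and $\xi$ is real, has linear part $u$ and solves (5). Put $\upsilon=-L_1(\xi,\xi_+)$. By (5), $\upsilon=L_1(\xi,\xi_-)=L_2(\xi_-,\xi)$, so $\upsilon_+=L_2(\xi,\xi_+)$, and $\chi=(\xi,\upsilon)$ solves (2). Its linear part is invertible: since $L_1=\cos\alpha\,x-y+\dots$, the linear part of $\upsilon$ is $u_+-\cos\alpha\,u=-\sin\alpha\,v$, and $\sin\alpha\ne0$.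

**Scaled form.** We will need a small parameter. For $\epsilon\in(0,1]$ write $f(x)=-\frac12+\epsilon F(x/\sqrt\epsilon)$ with $F(0)=0$. Then $(L(\sqrt\epsilon x,\sqrt\epsilon y)-1)/\epsilon=\ell(x,y)$, where
$$\ell(x,y)=G(x-y,F(x)+F(y)),\qquad G(t,S)=G_\epsilon(t,S)=\epsilon^{-1}\big(\sqrt{(1-\epsilon S)^2+\epsilon t^2}-1\big)$$
(the second argument $S$ is a number; the reflection $S$ will not appear again). Here $G$ is even in $t$, $G(0,S)=-S$, $G_{tt}(0,0)=1$, and $\ell$ is symmetric. Put
$$E(F,\xi)=\ell_1(\xi,\xi_+)+\ell_1(\xi,\xi_-),\qquad\ell_1(x,y)=G_t+G_SF'(x). \tag{6}$$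
For $\epsilon=1$, $E=0$ is equation (5). If $\xi$ is replaced by $\epsilon^{-1/2}\xi(\sqrt\epsilon\,\cdot)$ along with the scaling of $F$, then $E_\epsilon=\epsilon^{-1/2}E_{\epsilon=1}(\sqrt\epsilon\,\cdot)$, because $\ell_1(x,y)=\epsilon^{-1/2}L_1(\sqrt\epsilon x,\sqrt\epsilon y)$. If $F=F_1x^2+O(x^4)$, then $\ell$ is even under $(x,y)\mapsto(-x,-y)$ and $\ell_1(x,y)=x-y-2F_1x+O(3)$.

**An averaged identity.** Since $\Lambda[h]=[\Lambda h]$,
$$\Lambda[\ell(\xi,\xi_+)]=[\ell_1(\xi,\xi_+)\Lambda\xi]+[\ell_2(\xi,\xi_+)(\Lambda\xi)_+].$$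
In the second bracket apply $h\mapsto h_-$, which does not change $[\cdot]$: it equals $[\ell_2(\xi_-,\xi)\Lambda\xi]=[\ell_1(\xi,\xi_-)\Lambda\xi]$. Hence for all formal $F$ and $\xi$
$$\Lambda[\ell(\xi,\xi_+)]=[E(F,\xi)\,\Lambda\xi]. \tag{7}$$

## 4. Averaging against $u$, and uniqueness of $f$

Here $\epsilon=1$ and $F=f+\frac12$. The purpose of this section is to prove that $f$ is the same in all formal solutions. Put
$$D_0\eta=2\cos\alpha\,\eta-\eta_+-\eta_-,\qquad D_0z^aw^b=2(\cos\alpha-\cos((a-b)\alpha))z^aw^b. \tag{8}$$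
As $\alpha/2\pi$ is irrational, the factor vanishes iff $a-b=\pm1$. In particular $D_0u=0$.

Let $(f,\chi),(\hat f,\hat\chi)$ be formal solutions and $\xi=x\circ\chi$, $\hat\xi=x\circ\hat\chi$. The linear part of $\xi$ is $\beta z+\bar\beta w$ with $\beta\ne0$, since $\chi$ is real with invertible linear part. The linear part of $E=0$ is $(2(1-2F_1)-2\cos\alpha)(\beta z+\bar\beta w)=0$, so $F_1=\kappa$; likewise for $\hat f$.

Suppose $\phi=\hat F-F=\phi_kx^{2k}+\dots$ with $k\ge2$ and $\phi_k\ne0$.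

**Step 1: normalize the linear parts.** Real maps $\Psi(z,w)=(zh(zw),w\bar h(zw))$ commute with $\rho$, so $(\xi\circ\Psi)_\pm=\xi_\pm\circ\Psi$ and $E(F,\xi\circ\Psi)=E(F,\xi)\circ\Psi$. Composing with a solution gives a solution. With the constant $h=1/(2\beta)$ we make the linear part of $\xi$ equal to $u$, and similarly for $\hat\xi$. Put $\eta=\hat\xi-\xi$, of order $j\ge2$, with leading part $\eta_j$.

**Step 2: push $\eta$ to order $2k-1$.** The difference $0=E(\hat F,\hat\xi)-E(F,\xi)$ has two sources. Replacing $F$ by $\hat F$ changes $E$ in orders $\ge2k-1$ only. Replacing $\xi$ by $\hat\xi$ changes $E$ by $D_0\eta$ plus terms of order $>j$, as the nonlinear terms of $\ell_1$ have degree $\ge3$. So if $j<2k-1$, then $D_0\eta_j=0$. By (8) and reality, $j=2l+1$ and $\eta_j=(\beta z+\bar\beta w)(zw)^l$ with $l\ge1$ (a new $\beta$). Replace $\hat\xi$ by $\hat\xi\circ\Psi$ with $h=1-2\beta s^l$: since $u\circ\Psi=u-(\beta z+\bar\beta w)s^l$, and the terms of $\hat\xi$ of degree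 $\ge2$ change only in degrees $\ge2+2l>j$, this removes $\eta_j$. After finitely many such steps $\eta\in\mathfrak m^{2k-1}$.

**Step 3: average against $u$.** Now take the degree $2k-1$ part of the difference. In $F$ it comes from $2G_S(0,0)\phi'(\xi)$, with $G_S(0,0)=-1$; the terms with $\phi(\xi),\phi(\xi_\pm)$ have order $\ge2k$. So
$$D_0\eta_{2k-1}-4k\phi_ku^{2k-1}=0.$$
Multiply by $u$ and apply $[\cdot]$. Summation by parts gives $[uD_0\eta_{2k-1}]=[\eta_{2k-1}D_0u]=0$. Hence $4k\phi_ka_ks^k=0$, a contradiction. So $\hat f=f$.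

## 5. Solving degree by degree, and the factorial bounds it gives

Uniqueness already suggests a construction. Suppose $\xi=u+\dots$ and $E(F,\xi)\in\mathfrak m^N$, $N$ odd, with leading part $E_N$. With $2k=N+1$, choose the number $\phi_k$ so that $[u(E_N-4k\phi_ku^{2k-1})]=0$. For symmetric $E_N$ this kills both resonant coefficients, those of $z^kw^{k-1}$ and $z^{k-1}w^k$. Then solve $D_0\eta_N=-(E_N-4k\phi_ku^{2k-1})$ monomial by monomial. This is what we did by hand for $N=3$.

For convergence it is not enough. The divisor of $z^aw^b$ with $q=a-b$ is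
$$|2(\cos\alpha-\cos q\alpha)|=|1-\lambda^{q+1}|\,|1-\lambda^{q-1}|,$$
and in degree $j$ (odd) both $q\pm1$ are even numbers of modulus $\le j+1$. By Dirichlet's theorem some even $q'$ with $2\le q'\le j+1$ has $|1-\lambda^{q'}|\le2\pi/(\frac{j+1}2+1)$. So an estimate of $D_0^{-1}$ in degree $j$ costs a factor at least of order $j$, for every irrational $\alpha/2\pi$. Why is the cost paid again and again? The true linearization of $E$ at $\xi$ has coefficients that differ from those of $D_0$ by terms of order $2$. So after the correction the new error is only in $\mathfrak m^{N+2}$, and about $N/2$ steps lie between degree $3$ and degree $N$. Multiplying the losses gives a bound no better than $\mathrm{const}^N\prod_{j\le N,\,j\text{ odd}}j$, even if nothing else were lost. This exceeds every geometric sequence, and so yields no radius of convergence.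

The usual cure is Newton's method: invert the *true* linearization $D$ at the approximate solution, so that the error order doubles and degree $N$ is reached in $\log_2N$ steps. But $D$ is a second-order difference operator with variable coefficients and is not diagonal in monomials. Inverting it is the point where the straightforward plan stops.

The way past it is that $D$ comes with two almost-solutions. Differentiating $E(F,\xi)$ along $X_i$ gives exactly $X_iE=D(X_i\xi)$, because $X_i$ commutes with $h\mapsto h_\pm$. When $E$ is small, $X_1\xi$ and $X_2\xi$ nearly solve $D\eta=0$. A second-order equation with two known solutions is solved by variation of constants, and this reduces $D\eta=g$ to two first-order equations $A-A_-=c$, each diagonal in monomials with the single divisor $1-\lambda^{-q}$.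

## 6. A step that doubles the order, by variation of constants

Fix any $\epsilon\in(0,1]$; everything in this section is formal. Let $\mathcal A$ be the set of formal pairs $(F,\xi)$ such that
- $F$ is even with real coefficients, $F=\kappa x^2+O(x^4)$;
- $\xi=u+(z-w)^2\mu$ with $\mu$ odd, symmetric, with real coefficients.

The second condition fixes the gauge left free by the maps $\Psi$. A symmetric series is a series in $u$ and $(z-w)^2$; so every symmetric odd $\xi$ with real coefficients and $\xi(r,r)=r$ has this form. Section 7 shows why this gauge is needed. Such $\xi$ is real on $w=\bar z$, since conjugating $\xi(z,\bar z)$ gives $\xi(\bar z,z)=\xi(z,\bar z)$.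

For pairs in $\mathcal A$, $E$ is odd ($\ell_1$ is odd), symmetric ($\iota$ interchanges $\xi_+,\xi_-$), has real coefficients (conjugating coefficients interchanges $\xi_\pm$), and $E\in\mathfrak m^3$, as its linear part is $D_0u=0$.

**Notation.** Let $p_i=X_i\xi$, $a=\ell_{12}(\xi,\xi_+)$. By symmetry of $\ell$, $a_-=\ell_{12}(\xi_-,\xi)=\ell_{12}(\xi,\xi_-)$. So the derivative of $E$ in $\xi$ is
$$D\eta=a\eta_++b_0\eta+a_-\eta_-,\qquad b_0=\ell_{11}(\xi,\xi_+)+\ell_{11}(\xi,\xi_-).$$
Let the superscript $\pm$ on derivatives of $G$ denote evaluation at $(\xi-\xi_\pm,F(\xi)+F(\xi_\pm))$. The derivative of $E$ in $F$ is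
$$\Phi\phi=\sum_\pm\Big[(G_{tS}^\pm+G_{SS}^\pm F'(\xi))(\phi(\xi)+\phi(\xi_\pm))+G_S^\pm\phi'(\xi)\Big].$$
Let $\Gamma=-\frac12(G_S^++G_S^-)$, which is even, symmetric, with real coefficients and $\Gamma(0)=1$, and let $\mathcal L(s)=[\ell(\xi,\xi_+)]$. The Wronskian is
$$W=a(p_1p_{2+}-p_2p_{1+})=zw\,\omega,\qquad\omega=a\big(\lambda^{-1}\xi_z(\xi_w)_+-\lambda\,\xi_w(\xi_z)_+\big).$$
Put $\bar\omega=[\omega]$ (a series in $s$) and $\bar W=zw\,\bar\omega$. Since $a(0)=-1$ and $\xi_z(0)=\xi_w(0)=\frac12$, $\omega(0)=-\frac14(\lambda^{-1}-\lambda)=\frac i2\sin\alpha\ne0$, so $\bar\omega$ is invertible.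

**Lemma 3.** Let $(F,\xi)\in\mathcal A$, $E=E(F,\xi)\in\mathfrak m^N$, $N\ge3$ odd. The construction (S1)–(S2) below gives $\phi=O(x^{N+1})$ and $\eta\in\mathfrak m^N$ with $(F+\phi,\xi+\eta)\in\mathcal A$ and $E(F+\phi,\xi+\eta)\in\mathfrak m^{2N-1}$.

**(S1)** Let $\phi$ be the even series with
$$[\Gamma\phi(\xi)]=\tfrac12\mathcal L,\qquad\text{and put }g=-(E+\Phi\phi). \tag{9}$$

**(S2)** Let $c=-gp_2/\bar W=-g\xi_w/(z\bar\omega)=\sum c_{jk}z^jw^k$ ($j\ge-1$, $k\ge0$). Put
$$\mathring A=\sum_{j\ne k,\ j+k\le2N-3}\frac{c_{jk}}{1-\lambda^{-(j-k)}}z^jw^k,\qquad A=\mathring A+m(zw),\qquad m(r^2)=-\tfrac12(\mathring A+\mathring A_-)(r,r),$$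
$$U=\tfrac12(A+A_-),\qquad\eta=Up_1+(\iota U)p_2 .$$

Before the proof, here is where these formulas come from. We want $D\eta=g$. Try $\eta=Ap_1+Bp_2$ with the side condition $(A-A_-)p_1+(B-B_-)p_2=0$. If $Dp_i$ were zero, then $D\eta=-a_-[(A-A_-)p_{1-}+(B-B_-)p_{2-}]$. Solving the two linear equations gives $A-A_-=-gp_2/W_-$ and $B-B_-=gp_1/W_-$. The Wronskian is nearly a series in $s$, so we put $\bar W$ for $W_-$. The equation $A-A_-=c$ needs $[c]=0$; the correction $\phi$ of the boundary is there to provide this. The free part $m(zw)$ of $A$ keeps the gauge $\xi(r,r)=r$.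

*Proof of Lemma 3.*

**Step 1: (S1) is solvable, with $\phi=O(x^{N+1})$ and real.** By (7), $\Lambda\mathcal L=[E\,\Lambda\xi]\in\mathfrak m^{N+1}$. Also $\mathcal L(0)=\ell(0,0)=0$. As $\Lambda s^k=2ks^k$, we get $\mathcal L=O(s^{(N+1)/2})$. Write $\phi=\sum\phi_kx^{2k}$. Since $[\Gamma\xi^{2k}]=a_ks^k+\dots$ with $a_k\neq0$, the system for the $\phi_k$ is triangular and has exactly one solution, with $\phi_k=0$ for $2k<N+1$. It is real: $[\Gamma\xi^{2k}]$ has real coefficients, and conjugating the coefficients of $\mathcal L$ gives $[\ell(\xi,\xi_-)]=[\ell(\xi_+,\xi)]=\mathcal L$, where we applied $h\mapsto h_+$ and then symmetry. Since $N+1\ge4$, $F+\phi=\kappa x^2+O(x^4)$.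

**Step 2: this $\phi$ makes the two averages $[gp_1],[gp_2]$ vanish.** Identity (7) holds for every $F$; differentiate it in $F$ in direction $\phi$ at fixed $\xi$:
$$[\Phi\phi\,\Lambda\xi]=\Lambda[G_S^+(\phi(\xi)+\phi(\xi_+))].$$
As $G$ is even in $t$, $(G_S^+)_-=G_S(\xi_--\xi,F(\xi_-)+F(\xi))=G_S^-$, so $[G_S^+\phi(\xi_+)]=[G_S^-\phi(\xi)]$ and
$$[\Phi\phi\,\Lambda\xi]=\Lambda[(G_S^++G_S^-)\phi(\xi)]=-2\Lambda[\Gamma\phi(\xi)].$$
Hence $[g\,\Lambda\xi]=-\Lambda(\mathcal L-2[\Gamma\phi(\xi)])=0$. Now $E$ and $\Phi\phi$ are symmetric, odd, with real coefficients, so $g$ is too. As $\iota g=g$ and $\iota p_1=p_2$, $[gp_1]=[gp_2]$; their sum is $[g\Lambda\xi]=0$. Therefore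
$$[gp_1]=[gp_2]=0. \tag{10}$$
Moreover $g\in\mathfrak m^N$, since $\phi(\xi),\phi(\xi_\pm)\in\mathfrak m^{N+1}$ and $\phi'(\xi)\in\mathfrak m^N$.

**Step 3: $\eta\in\mathfrak m^N$ and $(F+\phi,\xi+\eta)\in\mathcal A$.** The series $c\in z^{-1}\mathbb C[[z,w]]$ is even, of order $\ge N-1$, and $[c]=-[gp_2]/\bar W=0$ by (10). So $\mathring A$ contains only monomials of even total degree $\ge N-1\ge2$, and $m$ is a well-defined power series in $s$. Both $zU$ and $w\,\iota U=\iota(zU)$ are power series of order $\ge N$, so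
$$\eta=(zU)\xi_z+(w\,\iota U)\xi_w$$
is a power series in $\mathfrak m^N$. It is odd, because $U$ is even and $p_1,p_2$ are odd, and symmetric, because $\iota(Up_1)=(\iota U)p_2$. By the choice of $m$, $(zU)(r,r)=0$; hence also $(w\,\iota U)(r,r)=0$ and $\eta(r,r)=0$.

It remains to see that $\eta$ has real coefficients. Conjugating coefficients turns $a$ into $a_-$ and $p_{i+}$ into $p_{i-}$, so it turns $W$ into $a_-(p_1p_{2-}-p_2p_{1-})=-W_-$. Since $[W_-]=[W]=s\bar\omega$, conjugation turns $\bar\omega$ into $-\bar\omega$: its coefficients are purely imaginary, hence so are those of $c$. The coefficients of $\frac12(\mathring A+\mathring A_-)$ are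
$$\tfrac12c_{jk}\frac{1+\lambda^{-(j-k)}}{1-\lambda^{-(j-k)}}=-\tfrac i2\cot\frac{(j-k)\alpha}2\;c_{jk}\in\mathbb R .$$
So $m$, $U=\frac12(\mathring A+\mathring A_-)+m$ and $\eta$ have real coefficients. Thus $\xi+\eta$ is odd, symmetric, real, with $(\xi+\eta)(r,r)=r$, and $(F+\phi,\xi+\eta)\in\mathcal A$.

**Step 4: the Wronskian is a series in $s$ up to order $N-1$.** We have $X_iE=Dp_i$. In $p_1Dp_2-p_2Dp_1$ the terms with $b_0$ cancel, leaving
$$W-W_-=p_1Dp_2-p_2Dp_1=p_1X_2E-p_2X_1E.$$
Dividing by $zw$, $\omega-\omega_-=\xi_zE_w-\xi_wE_z\in\mathfrak m^{N-1}$. The coefficient of $z^jw^k$ in $\omega-\omega_-$ is $(1-\lambda^{-(j-k)})$ times that in $\omega$, and $\lambda^q\ne1$ for $q\ne0$. So $\omega-\bar\omega\in\mathfrak m^{N-1}$, and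
$$W_-/\bar W=\omega_-/\bar\omega\in1+\mathfrak m^{N-1}. \tag{11}$$

**Step 5: the linearized equation holds up to $\mathfrak m^{2N-1}$.** Since $[c]=0$ and $c$ is even, the construction gives $A-A_-=c+\nu$ with $\nu$ of order $\ge2N-2$. Put $B=\iota(A_-)$. Then $B_-=\iota((A_-)_+)=\iota A$, so, using $\iota\bar W=\bar W$,
$$B-B_-=-\iota(A-A_-)=\frac{gp_1}{\bar W}-\iota\nu .$$
Therefore the side condition holds up to a small term:
$$\zeta:=(A-A_-)p_1+(B-B_-)p_2=\nu p_1-(\iota\nu)p_2\in\mathfrak m^{2N-1}.$$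
Let $\eta'=Ap_1+Bp_2$. As $\iota U=\frac12(\iota A+\iota(A_-))=\frac12(B_-+B)$, we have $\eta=\eta'-\frac12\zeta$. Next,
$$\eta'_+=Ap_{1+}+Bp_{2+}+\zeta_+,\qquad\eta'_-=Ap_{1-}+Bp_{2-}-(A-A_-)p_{1-}-(B-B_-)p_{2-},$$
the first because $\zeta_+=(A_+-A)p_{1+}+(B_+-B)p_{2+}$. Insert this in $D\eta'=a\eta'_++b_0\eta'+a_-\eta'_-$ and use $Dp_i=X_iE$:
$$D\eta'=A\,X_1E+B\,X_2E+a\zeta_+-a_-\big[(A-A_-)p_{1-}+(B-B_-)p_{2-}\big].$$
Here $A\,X_1E=(zA)E_z$ and $B\,X_2E=(wB)E_w$ have order $\ge N+(N-1)=2N-1$, and $a\zeta_+\in\mathfrak m^{2N-1}$. The last term is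
$$\frac g{\bar W}a_-(p_{1-}p_2-p_{2-}p_1)-a_-(\nu p_{1-}-(\iota\nu)p_{2-})=g\,\frac{W_-}{\bar W}+\mathfrak m^{2N-1}=g+\mathfrak m^{2N-1}$$
by (11) and $g\in\mathfrak m^N$. Since $D\zeta\in\mathfrak m^{2N-1}$ too, $D\eta=g+\mathfrak m^{2N-1}$, that is
$$E+\Phi\phi+D\eta\in\mathfrak m^{2N-1}.$$

**Step 6: the nonlinear terms are in $\mathfrak m^{2N-1}$.** Introduce a formal parameter $\varpi$ and expand $E(F+\varpi\phi,\xi+\varpi\eta)=\sum_n\varpi^ne_n$; then $e_0=E$, $e_1=D\eta+\Phi\phi$. We claim $e_n\in\mathfrak m^{2N-1}$ for $n\ge2$. By (6), $E$ is a fixed convergent power series in the seven quantities $\xi,\xi_\pm,F(\xi),F(\xi_\pm),F'(\xi)$, all without constant term. For $n\ge1$ the $\varpi^n$-coefficients of the perturbed quantities are as follows.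
- For $\xi+\varpi\eta$: $\eta$ if $n=1$, and $0$ if $n\ge2$.
- For $(F+\varpi\phi)(\xi+\varpi\eta)$: $\frac{F^{(n)}(\xi)\eta^n}{n!}+\frac{\phi^{(n-1)}(\xi)\eta^{n-1}}{(n-1)!}$. The order is $\ge N$ for $n=1$; $\ge\min(2N,N+N)=2N$ for $n=2$; $\ge(n-1)N\ge2N$ for $n\ge3$.
- For $(F+\varpi\phi)'(\xi+\varpi\eta)$: $\frac{F^{(n+1)}(\xi)\eta^n}{n!}+\frac{\phi^{(n)}(\xi)\eta^{n-1}}{(n-1)!}$. The order is $\ge N$ for $n=1$; $\ge\min(2N,(N-1)+N)=2N-1$ for $n=2$; $\ge(n-1)N\ge2N$ for $n\ge3$.

The quantities with $\xi_\pm$ behave in the same way. A term of $e_n$, $n\ge2$, contains either a factor that is a $\varpi^{n'}$-coefficient with $n'\ge2$ (order $\ge2N-1$), or at least two factors that are $\varpi^1$-coefficients (order $\ge2N$). This proves the claim. Every $\varpi^{n'}$-coefficient has order $\ge n'N/2$, so $e_n\in\mathfrak m^{k}$ for all $k\le nN/2$; the sum $\sum e_n$ makes sense at $\varpi=1$. With Step 5, $E(F+\phi,\xi+\eta)=\sum_ne_n\in\mathfrak m^{2N-1}$. $\square$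

*Check against Section 1.* With $\epsilon=1$ and $(F,\xi)=(\kappa x^2,u)$, $N=3$, the new error is in $\mathfrak m^5$. So $\phi$ must start with $F_2x^4$, $F_2=\frac13\kappa^2(1-2\cos\alpha)$. The cubic part of $\eta$ has $z^3$-coefficient $\varkappa_3$ and is $(z-w)^2$ times a symmetric linear form, so it equals $\varkappa_3(z-w)^2(z+w)$.

## 7. Composition and inversion on a fixed polydisc

To iterate with convergent series we need bounds. The small divisors are harmless now: one factor per step. Two other places could cost a fixed fraction of the domain at each step: the composition $F(\xi)$, and the inversion (9). Here is what can go wrong in (9). Take $\xi=u(1+c\,zw)$, a symmetric odd real series that violates the gauge $\xi(r,r)=r$, and pretend $\Gamma=1$. Then $[\xi^{2k}]=a_ks^k(1+cs)^{2k}$. The relative perturbation $(1+cs)^{2k}-1=2kcs+\dots$ is not small for large $k$, however small $c\ne0$ is. The gauge repairs this: on the circle $z=re^{i\theta},w=re^{-i\theta}$, the powers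 $\xi^{2k}$ concentrate at $\theta=0,\pi$, and there $(z-w)^2$ vanishes to second order.

Let $P_R=\{|z|,|w|<R\}$ and $\mathbb D_R=\{|x|<R\}$, with sup norms $\|\cdot\|_R$ and $|\cdot|_R$. Let
$$\|\mu\|_{1,R}=\|\mu\|_R+\|\mu_z\|_R+\|\mu_w\|_R,\quad|F|_{2,R}=|F|_R+|F'|_R+|F''|_R,\quad\Omega_N=\min\{1,\min_{1\le q\le2N}|1-\lambda^q|\}.$$
Let $0<\epsilon\le\frac1{50}$, $0<R\le1$, and consider the hypothesis
$$\mathcal H(R):\quad(F,\xi)\in\mathcal A,\ F,\mu\text{ holomorphic on }\mathbb D_R,P_R,\quad|F-\kappa x^2|_{2,R}\le c_0,\quad\|\mu\|_{1,R}\le c_0\le\tfrac1{32}.$$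
$C$ denotes constants depending only on a positive lower bound for $|\sin\alpha|$; it may change from line to line.

**Lemma 4.** Under $\mathcal H(R)$, $|\xi|\le r$ on $\overline{P_r}$ for all $r<R$. Thus $F(\xi)$, and likewise $F(\xi_\pm)$, is holomorphic on $P_R$, and $\xi(P_r)\subset\mathbb D_r$ for all $r\le R$.

*Proof.* By the maximum principle in each variable it suffices to consider the torus $|z|=|w|=r$, that is $z=re^{i(\psi+\theta)}$, $w=re^{i(\psi-\theta)}$. There $u=re^{i\psi}\cos\theta$ and $(z-w)^2=-4r^2e^{2i\psi}\sin^2\theta$, so, as $r\le1$ and $\sin^2\theta\le2(1-|\cos\theta|)$,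
$$|\xi|\le r\big(|\cos\theta|+4r\sin^2\theta\,|\mu|\big)\le r\big(|\cos\theta|+\tfrac18\sin^2\theta\big)\le r\big(|\cos\theta|+\tfrac14(1-|\cos\theta|)\big)\le r.$$
A point of $P_r$ lies in $\overline{P_{r'}}$ for some $r'<r$, so $\xi(P_r)\subset\mathbb D_r$. Since $P_r$ is invariant under $(z,w)\mapsto(\lambda^{\pm1}z,\lambda^{\mp1}w)$, the same holds for $\xi_\pm$. $\square$

**Bounds on $G$ and on the coefficients.** The purpose is to show that for small $\epsilon$ and $c_0$ all coefficients in the step are close to constants. With $y=-2\epsilon S+\epsilon^2S^2+\epsilon t^2$ and $\sqrt{1+y}=1+\frac y2+y^2\Theta(y)$,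
$$G=\tfrac{t^2}2-S+\epsilon\Big(\tfrac{S^2}2+(t^2-2S+\epsilon S^2)^2\Theta(y)\Big).$$
For $|t|<3$, $|S|<5$, $\epsilon\le\frac1{50}$ we have $|y|\le0.2+0.01+0.18<\frac12$, so this is analytic there and the bracket is bounded. By Cauchy, on $|t|\le2$, $|S|\le4$ all derivatives of $G$ of order $\le3$ differ from those of $\frac{t^2}2-S$ by at most $C\epsilon$.

Under $\mathcal H(R)$ we have on $P_R$: $|\xi|,|\xi_\pm|\le1$; $|F|\le1+c_0$, so $|t|\le2$ and $|S|\le2+2c_0\le4$ for all arguments that occur; $|F'|,|F''|\le3$. From $\xi_z=\frac12+2(z-w)\mu+(z-w)^2\mu_z$ and $|z-w|\le2$, $|\xi_z-\frac12|\le4\|\mu\|_{1,R}\le4c_0$, and the same for $\xi_w$. So $|\xi_z|,|\xi_w|\le\frac34$ and $\|\Lambda\xi\|_R\le2$. Since $\ell_{12}(x,y)=-G_{tt}+G_{tS}(F'(y)-F'(x))+G_{SS}F'(x)F'(y)$,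
$$|a+1|\le C\epsilon,\qquad|\Gamma-1|\le C\epsilon,\qquad|\omega-\tfrac i2\sin\alpha|\le C(c_0+\epsilon).$$
Since $\bar\omega(zw)$ is the average of $\omega$ over $\{(re^{i\theta},re^{-i\theta})\}$ with $r^2=zw$, $|r|<R$, it obeys the last bound as well. If $c_0,\epsilon$ are small, $|\bar\omega(zw)|\ge\frac14|\sin\alpha|$ on $P_R$. Finally, for $z=re^{i\theta},w=re^{-i\theta}$ we have $|\partial_r\xi|\le|\xi_z|+|\xi_w|\le\frac32$. So the $r$-derivatives of $\xi-\xi_\pm$ and $F(\xi)+F(\xi_\pm)$ are bounded by $3$ and $9$; they enter $\partial_r\Gamma$ multiplied by $G_{tS}^\pm,G_{SS}^\pm=O(\epsilon)$. Hence $|\partial_r\Gamma|\le C\epsilon$.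

**Lemma 5.** Fix $c_0$ and $\epsilon_0\le\frac1{50}$ small, depending only on the lower bound for $|\sin\alpha|$. Assume $\mathcal H(R)$ with $R\in[\frac12,1]$, $\epsilon\le\epsilon_0$, and let $0<R'<R$. If $\frac12\mathcal L=\sum_{k\ge2}l_ks^k$ with $\sum|l_k|R'^{2k}<\infty$, then the solution $\phi=\sum\phi_kx^{2k}$ of (S1) satisfies $\sum a_k|\phi_k|R'^{2k}\le2\sum|l_k|R'^{2k}$.

*Proof.* **Step 1: write $[\Gamma\xi^{2k}]$ as $s^kh_k(s)$.** On $z=re^{i\theta}$, $w=re^{-i\theta}$ ($r$ complex, $|r|<R$) we have $\xi=rX$, $X=\cos\theta-4\sin^2\theta\,r\mu$. So $[\Gamma\xi^{2k}]=s^kh_k(s)$ with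
$$h_k(r^2)=\frac1{2\pi}\int_0^{2\pi}\Gamma X^{2k}\,d\theta .$$
Since $\Gamma$ and $r\mu$ are even in $r$, $h_k$ is analytic in $|s|<R^2$, and $h_k(0)=a_k$.

**Step 2: bound $h_k'$ by a small multiple of $a_k$, uniformly in $k$.** Let $\theta'\in[0,\frac\pi2]$ be the distance from $\theta$ to $\pi\mathbb Z$. As in Lemma 4,
$$|X|\le\cos\theta'+\tfrac18\sin^2\theta'\le1-\tfrac34(1-\cos\theta')=1-\tfrac32\sin^2\tfrac{\theta'}2\le1-\gamma\theta'^2\le e^{-\gamma\theta'^2},\qquad\gamma=\tfrac3{\pi^2},$$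
using $\sin x\ge\frac{2\sqrt2}\pi x$ on $[0,\frac\pi4]$, by concavity. Also $\partial_r(r\mu)=\mu+r(e^{i\theta}\mu_z+e^{-i\theta}\mu_w)$, so
$$|\partial_rX|\le4\sin^2\theta\,\|\mu\|_{1,R}\le4c_0\theta'^2 .$$
Here the gauge pays off: the factor $\theta'^2$ meets the Gaussian. With $|\partial_r\Gamma|\le C\epsilon$ and $|\Gamma|\le2$, differentiate $\Gamma X^{2k}$. For $|r|\ge\frac14$, $|h_k'(r^2)|=|\partial_r(h_k(r^2))|/(2|r|)\le2|\partial_r(h_k(r^2))|$. By the maximum principle for $h_k'$, letting $|r|\to R\ge\frac12$, we get on all of $|s|<R^2$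
$$|h_k'|\le C\int_0^{\pi/2}\Big(\epsilon\,e^{-2k\gamma\theta^2}+k\,c_0\,\theta^2e^{-(2k-1)\gamma\theta^2}\Big)d\theta\le C(\epsilon+c_0)k^{-1/2}\le2C(\epsilon+c_0)\,a_k .$$
The Gaussian integrals are at most $Ck^{-1/2}$ and $Ck^{-3/2}$, and $a_k\ge\frac1{2\sqrt k}$.

**Step 3: pass to coefficients and invert.** Write $h_k/a_k=1+\sum_{i\ge1}c_{k,i}s^i$. By Cauchy–Schwarz, Parseval on $|s|=R'^2$, and $R'\le1$,
$$\sum_i|c_{k,i}|R'^{2i}\le\Big(\sum_ii^{-2}\Big)^{1/2}\Big(\sum_ii^2|c_{k,i}|^2R'^{4(i-1)}\Big)^{1/2}\le\frac\pi{\sqrt6}\sup\frac{|h_k'|}{a_k}\le\frac12$$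
for $c_0,\epsilon_0$ small, uniformly in $k$. With $\tilde\phi_k=a_k\phi_k$ and $\tilde\phi=\sum_{k\ge2}\tilde\phi_ks^k$, (S1) reads $(I+\mathcal B)\tilde\phi=\frac12\mathcal L$, where $\mathcal B:s^k\mapsto s^k(h_k/a_k-1)$. In the norm $\sum|\tilde\phi_k|R'^{2k}$ we have just shown $\|\mathcal B\|\le\frac12$, so the Neumann series gives a solution with norm $\le2\sum|l_k|R'^{2k}$. It satisfies the triangular system for the coefficients, whose solution is unique, so it is the formal solution $\phi$ of (S1). $\square$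

## 8. Bounds for one step

From now on $c_0,\epsilon_0$ are fixed as in Lemma 5 and so that $|\bar\omega|\ge\frac14|\sin\alpha|$ holds.

**Proposition 6.** There is $C_*\ge1$, depending only on the lower bound for $|\sin\alpha|$, such that the following holds for $0<\epsilon\le\epsilon_0$, $N\ge3$ odd, $R\in[\frac12,1]$, $\delta\in(0,\frac1{14}]$. Let $(F,\xi)$ satisfy $\mathcal H(R)$, $E\in\mathfrak m^N$, $\|E\|_R\le Q$. Put $R_i=R(1-i\delta)$, $K=C_*\delta^{-8}/\Omega_N$. For $\phi,\eta$ from Lemma 3, $\eta=(z-w)^2\Delta\mu$: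
$$|\phi|_{2,R_6}\le KQ,\qquad\|\Delta\mu\|_{1,R_6}\le KQ.$$
If moreover $(F+\phi,\xi+\eta)$ satisfies $\mathcal H(R_6)$, then $\|E(F+\phi,\xi+\eta)\|_{R_7}\le KQ(1-\delta)^{2N-1}$.

*Proof.* Note $R_{i+1}/R_i\le1-\delta$ and $R_i-R_{i+1}=R\delta\ge\delta/2$.

**Step 1: bound $\phi$.** Let $\mathcal L=\sum_{k\ge2}\mathcal L_ks^k$. By (7), $\Lambda\mathcal L=[E\,\Lambda\xi]$ is bounded by $2Q$ on $|s|<R^2$, so Cauchy gives $2k|\mathcal L_k|\le2QR^{-2k}$. Then
$$\sum|\mathcal L_k|R_1^{2k}\le Q\sum_{k\ge2}(1-\delta)^{2k}\le Q/\delta .$$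
By Lemma 5 with $l_k=\frac12\mathcal L_k$ and $R'=R_1$, $\sum a_k|\phi_k|R_1^{2k}\le Q/\delta$. As $a_k^{-1}\le2\sqrt k\le2k$ and $2k(1-\delta)^{2k}\le2k\exp(-2k\delta)\le1/\delta$, we get $|\phi|_{R_2}\le Q\delta^{-2}$. By Cauchy, $|\phi'|_{R_3}\le CQ\delta^{-3}$, $|\phi''|_{R_3}\le CQ\delta^{-4}$.

**Step 2: bound $g$.** $\Phi\phi$ is linear in $\phi(\xi),\phi(\xi_\pm),\phi'(\xi)$ with bounded coefficients, and by Lemma 4 $\xi,\xi_\pm$ map $P_{R_3}$ into $\mathbb D_{R_3}$. So $\|g\|_{R_3}\le CQ\delta^{-3}$.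

**Step 3: bound $U$ and $\eta$; the only place where small divisors enter.** We have $zc=-g\xi_w/\bar\omega$, so $\|zc\|_{R_3}\le CQ\delta^{-3}$. The conditions $j\ge-1$, $k\ge0$, $j+k\le2N-3$ allow only divisors $1-\lambda^{-q}$ with $1\le|q|\le2N-1$, whose modulus is $\ge\Omega_N$. By Cauchy's coefficient estimate
$$\|z\mathring A\|_{R_4}\le\frac{CQ\delta^{-3}}{\Omega_N}\sum_{j\ge-1,\,k\ge0}(1-\delta)^{j+1+k}=M:=\frac{CQ\delta^{-5}}{\Omega_N},$$
and the same for $z\mathring A_-$, whose coefficients have the same moduli. Setting $z=w=r$ gives $|r\,m(r^2)|\le M$ for $|r|<R_4$. For $|z|=|w|=r<R_4$ choose $r'$ with $r'^2=zw$; then $|r'|=|z|$ and $|z\,m(zw)|=|r'm(r'^2)|\le M$. By the maximum principle $\|z\,m(zw)\|_{R_4}\le M$. Therefore $\|zU\|_{R_4},\|w\,\iota U\|_{R_4}\le2M$, and $\|\eta\|_{R_4}\le2\cdot2M\cdot\frac34=3M$.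

**Step 4: divide by $(z-w)^2$.** The function $\eta$ vanishes on $z=w$. Differentiating $\eta(r,r)=0$ gives $\eta_z+\eta_w=0$ there, and symmetry gives $\eta_z=\eta_w$ there. So $\eta$ vanishes on the diagonal to second order and $\Delta\mu$ is holomorphic on $P_{R_4}$. Fix $|w|<R_5$ and use the maximum principle in $z$ on circles $|z|=r\to R_4$, where $\liminf|z-w|\ge R_4-R_5\ge\delta/2$: $\|\Delta\mu\|_{R_5}\le CM\delta^{-2}$. By Cauchy, $\|\Delta\mu\|_{1,R_6}\le CM\delta^{-3}=CQ\delta^{-8}/\Omega_N$. Together with Step 1 this gives the first two claims for $C_*$ large.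

**Step 5: bound the new error.** Put $F^1=F+\phi$ and assume $\mathcal H(R_6)$ for the new pair. On $P_{R_6}$ both $\xi$ and $\xi+\eta$ take values in $\mathbb D_{R_6}$ by Lemma 4, and $|F^{1\prime}|,|F^{1\prime\prime}|\le3$ on this convex set. The increments of $\xi,\xi_\pm$ are $\le\|\eta\|$; those of $F(\xi),F(\xi_\pm)$ are $\le3\|\eta\|+|\phi|$, since $F^1(\xi+\eta)-F(\xi)=(F^1(\xi+\eta)-F^1(\xi))+\phi(\xi)$; that of $F'(\xi)$ is $\le3\|\eta\|+|\phi'|$. As $G_t,G_S$ are bounded and Lipschitz on the convex set $|t|\le2$, $|S|\le4$, and $F'$ is bounded,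
$$\|E(F^1,\xi+\eta)\|_{R_6}\le Q+C(M+Q\delta^{-3})\le KQ$$
for $C_*$ large. By Lemma 3 this function belongs to $\mathfrak m^{2N-1}$. The Schwarz lemma on the complex lines through $0$ gives the factor $(R_7/R_6)^{2N-1}\le(1-\delta)^{2N-1}$ on $P_{R_7}$. $\square$

## 9. Convergence under the Brjuno condition

Assume (3). Let $N_n=2^{n+1}+1$, so $N_0=3$ and $N_{n+1}=2N_n-1$, and
$$\delta_n=N_n^{-1/2}+N_n^{-1}\log(1/\Omega_{N_{n+1}}),\qquad K_n=C_*\delta_n^{-8}/\Omega_{N_n}.$$

**Step 1: the parameters are summable and beat the divisors.** Since $2N_{n+1}\le2^{n+4}$ and $N_n^{-1}\le8\cdot2^{-(n+4)}$, condition (3) gives $\sum\delta_n<\infty$. As $\delta_{n+1}\ge N_{n+1}^{-1/2}\ge(2N_n)^{-1/2}$,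
$$\log(2K_{n+1})\le\log(2C_*)+4\log(2N_n)+\log(1/\Omega_{N_{n+1}})\le N_n\delta_n\qquad\text{for }n\ge n_0, \tag{12}$$
where $n_0$ is such that $\log(2C_*)+4\log(2N_n)\le N_n^{1/2}$ for $n\ge n_0$. Enlarge $n_0$ so that also $\sum_{n\ge n_0}\delta_n\le\frac1{14}$. From here on let $R_{n_0}=1$, $R_{n+1}=R_n(1-7\delta_n)$. Then $R_n\ge1-7\sum_{n\ge n_0}\delta_n\ge\frac12$.

The mechanism is this: vanishing to order $2N_n-1$ turns the shrinking of the domain into a gain $\exp(-\delta_nN_n)$ by Schwarz, and $\delta_n$ is chosen just large enough that this gain absorbs the next divisor.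

**Step 2: a starting pair that is good enough.** With $\epsilon=1$ start from $(\kappa x^2,u)\in\mathcal A$, where $E\in\mathfrak m^3$. Apply Lemma 3 formally $n_0$ times to get $E\in\mathfrak m^N$, $N=N_{n_0}$. Drop from $F$ the terms of degree $>N-1$ and from $\xi$ the terms of degree $\ge N$. The pair stays in $\mathcal A$. Since $N$ is odd and $F$ even, $F$ changes by $O(x^{N+1})$ and $F'$ by $O(x^N)$, so $E$ changes only by elements of $\mathfrak m^N$. Call the resulting polynomials $F^\circ$, $\xi^\circ=u+(z-w)^2\mu^\circ$, and $E^\circ=E_{\epsilon=1}(F^\circ,\xi^\circ)$, which is analytic near $0$. For small $\epsilon$ put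
$$F_{n_0}(x)=\epsilon^{-1}F^\circ(\sqrt\epsilon x),\qquad\xi_{n_0}=\epsilon^{-1/2}\xi^\circ(\sqrt\epsilon\,\cdot),\qquad\text{so }\mu_{n_0}=\sqrt\epsilon\,\mu^\circ(\sqrt\epsilon\,\cdot)\text{ with }\mu^\circ\text{ odd}.$$
On radius $1$ we get $|F_{n_0}-\kappa x^2|_{2,1}=O(\epsilon)$, $\|\mu_{n_0}\|_{1,1}=O(\epsilon)$, and $E_{n_0}=\epsilon^{-1/2}E^\circ(\sqrt\epsilon\,\cdot)\in\mathfrak m^{N}$ with $\|E_{n_0}\|_1=O(\epsilon^{(N-1)/2})=O(\epsilon)$. The constants $c_0,\epsilon_0,C_*,n_0$ do not depend on $\epsilon$. So we can fix $\epsilon\le\epsilon_0$ so small that the first two quantities are $\le c_0/2$ and some $Q_{n_0}\ge\|E_{n_0}\|_1$ satisfies $2K_{n_0}Q_{n_0}\le c_0/2$.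

**Step 3: induction.** Put $Q_{n+1}=K_nQ_n(1-\delta_n)^{2N_n-1}$. By (12),
$$K_{n+1}Q_{n+1}\le K_{n+1}\exp(-\delta_nN_n)K_nQ_n\le\tfrac12K_nQ_n,$$
so $\sum_{n\ge n_0}K_nQ_n\le2K_{n_0}Q_{n_0}\le c_0/2$. Apply Proposition 6 repeatedly with $R=R_n$, $\delta=\delta_n$, $N=N_n$, $Q=Q_n$. We claim that there are pairs $(F_n,\xi_n)\in\mathcal A$ with
$$|F_n-\kappa x^2|_{2,R_n},\ \|\mu_n\|_{1,R_n}\le\tfrac{c_0}2+\sum_{n_0\le m<n}K_mQ_m\le c_0,\qquad E(F_n,\xi_n)\in\mathfrak m^{N_n},\quad\|E(F_n,\xi_n)\|_{R_n}\le Q_n .$$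
For $n=n_0$ this is Step 2. Given it for $n$, the first part of Proposition 6 bounds $\phi$ and $\Delta\mu$ by $K_nQ_n$ on the radius $R_n(1-6\delta_n)$. So the new pair satisfies the first two bounds there, with the sum including $m=n$, and hence $\mathcal H(R_n(1-6\delta_n))$. This is what the second part requires; it gives the error bound $Q_{n+1}$ on $R_{n+1}$. Lemma 3 gives membership in $\mathcal A$ and $\mathfrak m^{N_{n+1}}$.

**Step 4: the limit solves the equation.** Since the increments are summable, on $\mathbb D_{1/2}$ and $P_{1/2}$ we have $F_n\to F$ in $C^2$ and $\mu_n\to\mu$, $\xi_n\to\xi$ uniformly. Also $Q_n\to0$, because $K_nQ_n\to0$ and $K_n\ge1$. Hence $F,\xi$ are holomorphic with real coefficients and $(F,\xi)\in\mathcal A$; by Lemma 4, $\xi_n$ and $\xi$ map $P_{1/2}$ into $\mathbb D_{1/2}$. As the $F_n''$ are uniformly bounded, $F_n'(\xi_n)\to F'(\xi)$ uniformly, and similarly for the other arguments. So $E(F_n,\xi_n)\to E(F,\xi)$ uniformly on $P_{1/2}$ and $E(F,\xi)=0$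 there. Unscaling, $f(x)=-\frac12+\epsilon F(x/\sqrt\epsilon)$ is real-analytic and even in $|x|<\sqrt\epsilon/2$, $f=-\frac12+\kappa x^2+\dots$, and $\sqrt\epsilon\,\xi(\cdot/\sqrt\epsilon)$ is an analytic real solution of (5) with linear part $u$. By Section 3 it yields a real-analytic $\chi$ solving (2). By Section 4, $f$ is the series occurring in *every* real formal solution of (2). This proves Theorem 1 and the convergence statements in Theorem 2(2). $\blacksquare$

## 10. Existence for irrational angles, all formal solutions, and uniformity in $\alpha$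

**Theorem 2(1).** Uniqueness is Section 4. For existence, with any irrational $\alpha/2\pi$, iterate Lemma 3 formally ($\epsilon=1$) from $(\kappa x^2,u)$. The $n$-th corrections satisfy $\phi_n=O(x^{N_n+1})$ and $\eta_n\in\mathfrak m^{N_n}$, so the iteration converges coefficient by coefficient to a pair in $\mathcal A$ with $E=0$. This is a solution of (5), hence by Section 3 it yields one of (2).

**Theorem 2(2), classification.** If $(f,\chi)$ and $(f,\hat\chi)$ solve (2), they do so with the same $T$. Put $\Psi=\chi^{-1}\circ\hat\chi$. Then $\Psi\circ\rho=\chi^{-1}\circ T\circ\hat\chi=\rho\circ\chi^{-1}\circ\hat\chi=\rho\circ\Psi$. For the $z$-component this says that the coefficient of $z^jw^k$ is multiplied by $\lambda^{j-k}$ and by $\lambda$ with the same result; as $\lambda^q\ne1$ for $q\neq0$, only $j=k+1$ survives. So the $z$-component is $z\,h(zw)$, the other is determined by reality, and $h(0)\ne0$ by invertibility. Conversely every such $\Psi$ commutes with $\rho$, so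 $\chi\circ\Psi$ gives a solution.

**Theorem 2(3).** **Step 1: uniform constants.** The set
$$\mathcal D(c,\tau)=\{\alpha\in\mathbb R/2\pi\mathbb Z:\mathrm{dist}(q\alpha/2\pi,\mathbb Z)\ge cq^{1-\tau}\ \text{for all }q\ge1\}$$
is compact and is the Diophantine class $(c,\tau)$. On it $\Omega_N\ge\tilde\Omega_N:=\min(1,4c(2N)^{1-\tau})$ and $|\sin\alpha|=\frac12|1-\lambda^2|\ge2c\,2^{1-\tau}$. So $c_0,\epsilon_0,C_*$ can be chosen uniformly. Proposition 6 and Section 9 remain valid with $\Omega_N$ replaced by $\tilde\Omega_N$ throughout: the bounds only become larger, and $\sum N_n^{-1}\log(1/\tilde\Omega_{N_{n+1}})<\infty$. Then $\delta_n$, $K_n$ and $n_0$ depend only on $(c,\tau)$.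

**Step 2: a uniform $\epsilon$.** The coefficients of $F^\circ,\xi^\circ$ result from a finite recursion of polynomial operations in $\lambda^{\pm1}$, $\kappa$ and previous coefficients, with divisions only by $1-\lambda^q$ ($1\le|q|\le2N_{n_0}$), by $\frac i2\sin\alpha$ (the constant term of $\bar\omega$), and by the numbers $a_k$. These divisors are bounded away from $0$ on $\mathcal D(c,\tau)$, so the coefficients are continuous and bounded there. Hence there are $r_1,M_1>0$ with $E^\circ$ holomorphic and $|E^\circ|\le M_1$ on $P_{r_1}$ for all $\alpha\in\mathcal D(c,\tau)$. By the Schwarz lemma $\|E_{n_0}\|_1\le\epsilon^{-1/2}M_1(\sqrt\epsilon/r_1)^N$ for $\sqrt\epsilon<r_1$, $N=N_{n_0}\ge3$. The other two $O(\epsilon)$ bounds in Step 2 of Section 9 are uniform because the polynomials have bounded degree and coefficients. So one $\epsilon$ works for the whole class, and the radius of convergence is at least $r_0=\sqrt\epsilon/2$.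

**Step 3: continuity.** The formal corrections from the $n$-th on are $O(x^{N_n+1})$, so by uniqueness the Taylor coefficients of $f$ of degree $<N_n$ are determined by the first $n$ formal steps. Each is continuous in $\alpha$ on $\mathcal D(c,\tau)$ by the same reasoning as in Step 2. Since $|F|\le\kappa+c_0\le2$ on $\mathbb D_{1/2}$ uniformly in $\alpha$, Cauchy's estimates bound the coefficient of $x^{2k}$ in $f$, $k\ge1$, by $2\epsilon\,r_0^{-2k}$. So the tails of the Taylor series are uniformly small on $|x|\le r$ for each $r<r_0$, and $\alpha\mapsto f$ is continuous, uniformly on compact subsets of $|x|<r_0$. $\blacksquare$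

**Remark (what is not claimed).** Divergence of $f$ is not proved here for any non-Brjuno $\alpha$, and whether the Brjuno condition is necessary is left open here. Nor does every $\chi$ converge under (3). With $\chi_0$ the analytic solution constructed above, $\chi=\chi_0\circ\Psi$ diverges whenever $h$ does, since $\chi_0$ has an analytic inverse; but $f$ is the same convergent series in all solutions.
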